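\title{Isomorphism of finitely generated solvable groups of derived length three is universal}

\begin{abstract}
We prove that isomorphism of finitely generated solvable groups of derived length at most three is a universal countable Borel equivalence relation. Universality already holds for two-generator, torsion-free, center-by-metabelian groups, and neither the derived length nor the number of generators can be lowered. To a symmetric subset $S$ of $\mathbb Z^n\setminus\{0\}$ we attach a central quotient of one fixed group, whose isomorphism type records exactly the $GL_n(\mathbb Z)$-orbit of $S$. We then encode the shift action of a free group in these orbits, for $n=4$ and for $n=2$.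
\end{abstract}

\section{Introduction}\label{sec:intro}

An equivalence relation $E$ on a standard Borel space $X$ is \emph{Borel} if it is a Borel subset of $X^2$, and \emph{countable} if every class is countable. If $E'$ is an equivalence relation on $X'$, a \emph{Borel reduction} of $E$ to $E'$ is a Borel map $f\colon X\to X'$ with
\[
x\mathrel{E}y\iff f(x)\mathrel{E'}f(y)\qquad(x,y\in X),
\]
and we write $E\le_B E'$ if there is one. A reduction computes, from a point $x$, an $E'$-class that is a complete invariant of the $E$-class of $x$, so $\le_B$ compares classification problems by difficulty. Equality on $2^{\mathbb N}$ does not reduce to a relation with countably many classes. Eventual equality of binary sequences does not reduce to equality: if $f\colon 2^{\mathbb N}\to 2^{\mathbb N}$ is Borel and constant on classes, then each coordinate of $f$ is almost surely constant by the zero--one law, so $f$ is constant on an uncountable set, which meets more than one class. At the top of the scale, a countable Borel equivalence relation is \emph{universal} if every countable Borel equivalence relation reduces to it.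

Finitely generated groups form a standard Borel space as follows. Let $F_\infty$ be the free group on $z_1,z_2,\dots$, and let $\mathcal G\subseteq 2^{F_\infty}$ be the set of normal subgroups $R$ of $F_\infty$ that contain all but finitely many $z_i$, with the subspace topology. The point $R$ stands for the group $F_\infty/R$, and $R\cong R'$ means $F_\infty/R\cong F_\infty/R'$. This is a countable Borel equivalence relation (Section~\ref{sec:borel}). Let $\mathcal S_n\subseteq\mathcal G$ be the set of those $R$ for which $F_\infty/R$ is solvable of derived length at most $n$. The following question comes from \cite{weak}.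

\medskip
\noindent\emph{Is isomorphism on $\mathcal S_3$ a universal countable Borel equivalence relation?}
\medskip

There is a reason to look at $n=3$ and a reason to doubt. By a theorem of P.~Hall \cite{hall} there are only countably many finitely generated metabelian groups up to isomorphism (Section~\ref{sec:sharp}), so $n=3$ is the first case that is not settled by counting. On the other hand, the model universal relation comes from an action of a free group (Lemma~\ref{lem:shift}), and a solvable group has no nonabelian free subgroup. But what decides whether two quotients of a group are isomorphic is its automorphisms, not its subgroups, and already $\operatorname{Aut}(\mathbb Z^2)=GL_2(\mathbb Z)$ contains free groups. This is the source of the positive answer.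

For a class $\mathcal C$ of finitely generated groups, we say that isomorphism is \emph{universal on $\mathcal C$} if every countable Borel equivalence relation has a Borel reduction to $\cong$ all of whose values are groups in $\mathcal C$. When $\mathcal C$ is a Borel subset of $\mathcal G$, this says that the restriction of $\cong$ to $\mathcal C$ is universal. An \emph{$r$-generator} group is one generated by $r$ elements.

\begin{theorem}\label{thm:A}
Isomorphism on $\mathcal S_3$ is a universal countable Borel equivalence relation. It is already universal on the class of $5$-generator groups $G$ that have a normal subgroup $N$ such that $G/N\cong\mathbb Z^4$, the group $N$ is nilpotent of class at most $2$ and of exponent $3$, and $[N,N]$ is central in $G$.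
\end{theorem}

A group $G$ is \emph{metabelian} if $G''=1$ and \emph{center-by-metabelian} if $G''$ is central.

\begin{theorem}\label{thm:B}
Isomorphism is universal on the class of $2$-generator, torsion-free, center-by-metabelian groups of derived length exactly $3$. More precisely, the reductions can be chosen to take as values groups of this class of the form $L/W$, where $L$ is the free group of rank $2$ and $[L'',L]\le W\le L''$.
\end{theorem}

\begin{theorem}\label{thm:C}
Isomorphism on $\mathcal S_n$ is universal if and only if $n\ge 3$. Isomorphism is not universal on $1$-generator groups, so the number $2$ in Theorem~\ref{thm:B} is optimal.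
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} pass through the same intermediate relation. Call $S\subseteq\mathbb Z^n$ \emph{symmetric} if $S=-S$, let $\Sigma_n$ be the space of symmetric subsets of $\mathbb Z^n\setminus\{0\}$, a closed subspace of $2^{\mathbb Z^n}$, and write $S\approx S'$ if $\varphi(S)=S'$ for some $\varphi\in GL_n(\mathbb Z)$. The algebraic half of each proof attaches to $S\in\Sigma_n$ a group in which $\mathbb Z^n$ translates a family of elements $b_a$, $a\in\mathbb Z^n$, and in which distinct $b_a$ and $b_{a'}$ commute exactly when $a'-a\in S$. The group remembers $S$ up to $\approx$ and forgets the rest. The dynamical half reduces a universal relation to $\approx$. For Theorem~\ref{thm:A} the group is explicit (Sections~\ref{sec:groups} and~\ref{sec:recover}) and the coding, in $\mathbb Z^4$, is short (Section~\ref{sec:four}). For Theorem~\ref{thm:B} the same structure is found inside the free center-by-metabelian group of rank two (Section~\ref{sec:free}). This forces $n=2$, where the coding needs a closer look at $PGL_2(\mathbb Z)$ (Section~\ref{sec:two}).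

Throughout, $[g,h]=ghg^{-1}h^{-1}$, $\mathbb N=\{1,2,\dots\}$, and the power set $\mathcal P(Y)$ of a countable set $Y$ is identified with $2^Y$.

\section{The space of groups and a universal relation}\label{sec:borel}

Normal subgroups form a closed subset of $2^{F_\infty}$, and so do the subsets containing $z_i$ for all $i>r$. Thus $\mathcal G$ is a countable union of closed sets, hence a standard Borel space. The set $\mathcal S_n$ is closed in $\mathcal G$, being defined by the condition that $R$ contain the $n$th derived subgroup of $F_\infty$. Each $\cong$-class is countable, since a countable group is the target of only countably many homomorphisms from $F_\infty$ that kill almost all $z_i$. Finally, $R\cong R'$ holds if and only if there are endomorphisms $\alpha,\alpha'$ of $F_\infty$, each killing almost all $z_i$, with $\alpha(R)\subseteq R'$, $\alpha'(R')\subseteq R$, and $\alpha'\alpha(z_i)z_i^{-1}\in R$, $\alpha\alpha'(z_i)z_i^{-1}\in R'$ for all $i$. All quantifiers range over countable sets, so $\cong$ is Borel.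

Reductions compose, so it suffices to reduce one universal relation to $\cong$. We need one whose points are combinatorial. Let $F$ be a countable group. For sequences $\xi=(\xi_i)_{i\in\mathbb N}$ and $\eta=(\eta_i)_{i\in\mathbb N}$ of subsets of $F$, put
\[
\xi\sim_F\eta\iff\text{there is $h\in F$ with $h\xi_i=\eta_i$ for all $i$.}
\]
We use the Feldman--Moore theorem: every countable Borel equivalence relation on a standard Borel space is the orbit equivalence relation of a Borel action of a countable group.

\begin{lemma}\label{lem:shift}
Let $F$ be a free group of countably infinite rank. Every countable Borel equivalence relation $E$ on a standard Borel space $X$ reduces to the relation $\sim_F$ on $\mathcal P(F)^{\mathbb N}$.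
\end{lemma}

\begin{proof}
The countable group given by the Feldman--Moore theorem is a quotient of $F$; this is where the infinite rank is used. So $E$ is the orbit relation of a Borel action of $F$. Choose Borel sets $B_i\subseteq X$, $i\in\mathbb N$, that separate the points of $X$, and record how the orbit of $x\in X$ meets them:
\[
\xi_i(x)=\{g\in F: g^{-1}x\in B_i\}.
\]
The map $x\mapsto\xi(x)=(\xi_i(x))_i$ is Borel because $\{x: g\in\xi_i(x)\}=gB_i$. Since $g^{-1}hx=(h^{-1}g)^{-1}x$, we have $\xi_i(hx)=h\,\xi_i(x)$, so $x\mathrel{E}y$ implies $\xi(x)\sim_F\xi(y)$. Conversely, if $h\,\xi_i(x)=\xi_i(y)$ for all $i$, then $\xi_i(hx)=\xi_i(y)$ for all $i$. Testing whether $1\in F$ lies in these sets gives $hx\in B_i\iff y\in B_i$ for all $i$, so $hx=y$.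
\end{proof}

\section{A group whose center is indexed by differences}\label{sec:groups}

To obtain many quotients of one finitely generated group, we want a large central subgroup, because every subgroup of it is normal. We build it from commutators.

Let $A=\mathbb Z^n$, written additively, and let $k$ be $\mathbb F_3$ or $\mathbb Z$. Both rings are integral domains, both are quotients of $\mathbb Z$, and in both the units are $\pm1$. The group ring $k[A]$ has the $k$-basis $e_a$, $a\in A$, with $e_ae_{a'}=e_{a+a'}$. Imagine a group in which $A$ translates elements $b_a$ by conjugation and all commutators $[b_a,b_{a'}]$ are central. Conjugation fixes a central element, so $[b_a,b_{a'}]$ depends only on $d=a'-a$; it is inverted when $d$ is replaced by $-d$, and it is trivial for $d=0$. We impose these relations and no others.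

Let $C=C(A,k)$ be the $k$-module generated by symbols $c_d$, $d\in A$, subject to $c_0=0$ and $c_{-d}=-c_d$. Fix $D\subseteq A\setminus\{0\}$ containing exactly one element of each pair $d,-d$. Each such pair contributes one free summand $k^2/k(1,1)\cong k$, so $\{c_d:d\in D\}$ is a $k$-basis of $C$. For $S\in\Sigma_n$ let $C_S$ be the span of $\{c_d:d\in S\}$. As $S$ is symmetric, $C_S$ has the basis $\{c_d:d\in D\cap S\}$, and $C/C_S$ is free on the classes of the $c_d$ with $d\in D\setminus S$. In particular,
\begin{equation}\label{eq:membership}
c_d\in C_S\iff d\in S\qquad(d\ne0).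
\end{equation}
Define a $k$-bilinear map $\beta\colon k[A]\times k[A]\to C$ by $\beta(e_a,e_{a'})=c_{a'-a}$. Then
\begin{equation}\label{eq:beta}
\beta(y,x)=-\beta(x,y),\qquad \beta(x,x)=0,\qquad \beta(e_ax,e_ay)=\beta(x,y).
\end{equation}
The first and third identities hold on basis elements and extend by bilinearity. For the second, in $\beta(x,x)=\sum_{a,a'}\lambda_a\lambda_{a'}c_{a'-a}$ the diagonal terms vanish and the terms $(a,a')$ and $(a',a)$ cancel.

For the rest of this section $k=\mathbb F_3$, where $\frac12=2$. On $N=k[A]\times C$ define
\[
(x,c)(x',c')=\bigl(x+x',\,c+c'+\tfrac12\beta(x,x')\bigr).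
\]
Both bracketings of $(x,c)(x',c')(x'',c'')$ have second coordinate $c+c'+c''+\frac12\bigl(\beta(x,x')+\beta(x,x'')+\beta(x',x'')\bigr)$, so the product is associative. The identity is $(0,0)$, and $(x,c)^{-1}=(-x,-c)$ because $\beta(x,x)=0$. The subgroup $\{0\}\times C$, which we identify with $C$, is central, and $N/C=k[A]$. The factor $\frac12$ is chosen so that powers and commutators both take their simplest form. By induction, using $\beta(mx,x)=0$, we get $(x,c)^m=(mx,mc)$, so $N$ has exponent $3$. The products $gh$ and $hg$ of $g=(x,c)$ and $h=(x',c')$ have the same first coordinate, and their second coordinates differ by $\frac12\beta(x,x')-\frac12\beta(x',x)$, so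
\begin{equation}\label{eq:comm}
[(x,c),(x',c')]=gh(hg)^{-1}=\beta(x,x').
\end{equation}

By the third identity in \eqref{eq:beta}, $A$ acts on $N$ by the automorphisms $a\cdot(x,c)=(e_ax,c)$. Let $G=N\rtimes A$, and write $t^a$ for $a\in A$ regarded as an element of $G$, so that $t^a(x,c)t^{-a}=(e_ax,c)$. The action fixes $C$ pointwise, so $C$ is central in $G$. With $b_a=(e_a,0)$ we have
\[
t^ab_{a'}t^{-a}=b_{a+a'},\qquad [b_a,b_{a'}]=c_{a'-a}.
\]
The group $G$ is generated by $b_0$ and a basis of $A$, that is, by $n+1$ elements: conjugation produces all $b_a$, their commutators produce all $c_d$ and hence $C$, and the $b_a$ generate $N$ modulo $C$. For $S\in\Sigma_n$ put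
\[
G_S=G/C_S .
\]
By \eqref{eq:membership}, distinct $b_a$ and $b_{a'}$ commute in $G_S$ if and only if $a'-a\in S$. An isomorphism need not respect the elements $b_a$, so the question is how much of $S$ the abstract group $G_S$ retains. The case $n=1$ shows the mechanism.

\begin{example}\label{ex:rankone}
Let $n=1$, $S=\{1,-1\}$ and $S'=\{2,-2\}$. We claim $G_S\not\cong G_{S'}$. Suppose $\theta\colon G_S\to G_{S'}$ is an isomorphism. In both groups the image of $N$ is the set of elements of finite order and the image of $C$ is its derived subgroup, so $\theta$ respects both. It therefore induces an automorphism $\varepsilon=\pm1$ of $G/N=\mathbb Z$ and an additive bijection of $N/C=k[\mathbb Z]$, which is the ring of Laurent polynomials over $\mathbb F_3$ in $e_1$. The translates of $e_0$ span $k[\mathbb Z]$, so the translates of the class $u$ of $\theta(b_0)$ span it too, and $uv=1$ for some $v$. The difference between top and bottom degree is additive under products, so it is $0$ for $u$, and $u=\pm e_h$. Modulo the central subgroup $C$ we thus have $\theta(b_0)\equiv b_h^{\pm1}$ and, conjugating by $\theta(t^1)$, $\theta(b_1)\equiv b_{h+\varepsilon}^{\pm1}$ with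 the same exponent. Now $b_0$ and $b_1$ commute in $G_S$, while $[\theta(b_0),\theta(b_1)]$ is the class of $c_\varepsilon$, which is nontrivial in $G_{S'}$ because $\pm1\notin S'$. This is a contradiction.

The decisive step is that $u$ is a monomial. For $u=e_0+e_1$, which is not a unit, one would get $\beta(u,e_du)=2c_d+c_{d+1}+c_{d-1}$, and the individual differences would be mixed.
\end{example}

The next section shows in general that $G_S$ determines $S$ up to $\operatorname{Aut}(A)$. For $n=1$ the group $\operatorname{Aut}(A)=\{\pm1\}$ fixes every symmetric set, so the $G_S$ are $2^{\aleph_0}$ pairwise nonisomorphic $2$-generator groups, but isomorphism among them is only equality. All further complexity has to come from $GL_n(\mathbb Z)$ with $n\ge2$.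

\section{Recovering the set of differences}\label{sec:recover}

The argument of Example~\ref{ex:rankone} uses only three properties of $G$. We isolate them, because they will also hold for the group of Section~\ref{sec:free}. Let $k$ be $\mathbb F_3$ or $\mathbb Z$ again.

\begin{definition}\label{def:type}
A group $G$ is \emph{of difference type over $(A,k)$} if it comes with normal subgroups $C\le N\le G$ and identifications of $G/N$ with $A$, of $N/C$ with the additive group of $k[A]$, and of $C$ with $C(A,k)$, such that
\begin{enumerate}
\item[(D1)] $C$ is central in $G$;
\item[(D2)] if $g\in G$ has image $a\in A$ and $h\in N$ has image $x\in k[A]$, then $ghg^{-1}$ has image $e_ax$;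
\item[(D3)] if $h,h'\in N$ have images $x,x'\in k[A]$, then $[h,h']=\beta(x,x')$.
\end{enumerate}
\end{definition}

The group $G$ of Section~\ref{sec:groups} is of difference type over $(\mathbb Z^n,\mathbb F_3)$: (D3) is \eqref{eq:comm}, and (D2) holds because $N$ acts trivially on the abelian group $N/C$ while $t^a$ acts as $e_a$. In any group of difference type, $[N,N]=C$, since $\beta(e_0,e_d)=c_d$ and the $c_d$ generate $C$ as an abelian group. Also $G'\le N$, $G''\le C$ and $G'''=1$, so $G$ and its quotients have derived length at most $3$. By (D1) each $C_S$ is normal in $G$.

\begin{lemma}\label{lem:units}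
Every unit of $k[A]$ has the form $\lambda e_h$ with $\lambda=\pm1$ and $h\in A$.
\end{lemma}

\begin{proof}
Order $A=\mathbb Z^n$ lexicographically; this total order is invariant under translation. For $x\ne0$ let $\max x$ and $\min x$ be the largest and smallest $a$ such that $e_a$ occurs in $x$. In $xy$ the coefficient of $e_{\max x+\max y}$ is the product of the two leading coefficients, which is nonzero because $k$ is a domain, and no larger index occurs. So $\max xy=\max x+\max y$, and in the same way $\min xy=\min x+\min y$. If $uv=e_0$, then $(\max u-\min u)+(\max v-\min v)=0$ with both terms $\ge 0$, so $\max u=\min u$ and $u=\lambda e_h$. The same holds for $v$, so $\lambda$ is a unit of $k$.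
\end{proof}

\begin{proposition}\label{prop:recover}
Let $G$ be of difference type over $(A,k)$, let $S,S'\in\Sigma_n$, and let $\theta\colon G/C_S\to G/C_{S'}$ be an isomorphism that maps $N/C_S$ onto $N/C_{S'}$. Let $\varphi$ be the induced automorphism of $G/N=A$. Then
\[
\theta(c_d+C_S)=c_{\varphi(d)}+C_{S'}\quad\text{for all $d\in A$,}
\]
and $\varphi(S)=S'$.
\end{proposition}

\begin{proof}
The derived subgroup of $N/C_S$ is $C/C_S$, and the derived subgroup of $N/C_{S'}$ is $C/C_{S'}$. So $\theta$ maps $C/C_S$ onto $C/C_{S'}$ and induces an additive bijection $\psi$ of $N/C=k[A]$, which is $k$-linear because $k$ is a quotient of $\mathbb Z$. Applying $\theta$ to a conjugate $ghg^{-1}$ and using (D2) on both sides gives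
\[
\psi(e_ax)=e_{\varphi(a)}\psi(x).
\]
Put $u=\psi(e_0)$. Then $\psi(e_a)=e_{\varphi(a)}u$, so $k[A]=\psi(k[A])=k[A]u$, and $u$ is a unit. By Lemma~\ref{lem:units}, $u=\lambda e_h$ with $\lambda=\pm1$, hence $\psi(e_a)=\lambda e_{h+\varphi(a)}$ for all $a$.

Choose $h_0,h_d\in N$ with images $e_0,e_d$, so that $c_d=[h_0,h_d]$ by (D3). The map $\theta$ sends the classes of $h_0,h_d$ to the classes of elements of $N$ with images $\psi(e_0),\psi(e_d)$. By (D3) again,
\[
\theta(c_d+C_S)=\beta(\lambda e_h,\lambda e_{h+\varphi(d)})+C_{S'}=\lambda^2c_{\varphi(d)}+C_{S'}=c_{\varphi(d)}+C_{S'} .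
\]
The unknown translation $h$ and sign $\lambda$ have dropped out. Since $\theta$ is injective, \eqref{eq:membership} gives, for $d\ne0$,
\[
d\in S\iff c_d\in C_S\iff c_{\varphi(d)}\in C_{S'}\iff\varphi(d)\in S',
\]
and $\varphi$ permutes $A\setminus\{0\}$, so $\varphi(S)=S'$.
\end{proof}

To apply the proposition, one must recognize $N/C_S$ inside the abstract group. For the groups $G_S$ the derived series does not do this: the map sending $(x,c)t^a$ to the sum of the coefficients of $x$ is a homomorphism to $\mathbb F_3$ that does not kill $b_0$, so $G'\ne N$. Torsion does it, and this is why we took a finite field.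

\begin{proposition}\label{prop:GS}
For $S,S'\in\Sigma_n$ we have $G_S\cong G_{S'}$ if and only if $S\approx S'$.
\end{proposition}

\begin{proof}
Every element of $N/C_S$ has order dividing $3$, and the quotient of $G_S$ by $N/C_S$ is the torsion-free group $A$. So $N/C_S$ is the set of elements of finite order in $G_S$, and likewise for $S'$. Any isomorphism $G_S\to G_{S'}$ therefore satisfies the hypothesis of Proposition~\ref{prop:recover}, and $S\approx S'$.

Conversely, let $\varphi\in GL_n(\mathbb Z)$ with $\varphi(S)=S'$. Define linear bijections $\varphi_1$ of $k[A]$ and $\varphi_2$ of $C$ by $e_a\mapsto e_{\varphi(a)}$ and $c_d\mapsto c_{\varphi(d)}$; the second respects the relations $c_0=0$ and $c_{-d}=-c_d$. On basis elements $\beta(\varphi_1e_a,\varphi_1e_{a'})=c_{\varphi(a'-a)}=\varphi_2\beta(e_a,e_{a'})$, so $\hat\varphi(x,c)=(\varphi_1x,\varphi_2c)$ is an automorphism of $N$. As $\varphi_1(e_ax)=e_{\varphi(a)}\varphi_1(x)$, it satisfies $\hat\varphi(a\cdot g)=\varphi(a)\cdot\hat\varphi(g)$, so $gt^a\mapsto\hat\varphi(g)t^{\varphi(a)}$ is an automorphism of $G$. It maps $C_S$ onto $C_{\varphi(S)}=C_{S'}$ and induces an isomorphism $G_S\to G_{S'}$.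
\end{proof}

It remains to view the quotients as points of $\mathcal G$.

\begin{lemma}\label{lem:cont}
Let $G$ be of difference type and generated by $g_1,\dots,g_r$. Let $\pi\colon F_\infty\to G$ send $z_i$ to $g_i$ for $i\le r$ and to $1$ for $i>r$, and put $R_S=\pi^{-1}(C_S)$. Then $F_\infty/R_S\cong G/C_S$, and $S\mapsto R_S$ is a continuous map $\Sigma_n\to\mathcal S_3$.
\end{lemma}

\begin{proof}
The subgroup $R_S$ is the kernel of the surjection $F_\infty\to G/C_S$ and contains $z_i$ for $i>r$, and $G/C_S$ has derived length at most $3$. For continuity, fix $w\in F_\infty$. If $\pi(w)\notin C$, then $w\notin R_S$ for every $S$. Otherwise $\pi(w)=\sum_{d\in D}\lambda_dc_d$, and $w\in R_S$ if and only if $S$ contains the finitely many $d$ with $\lambda_d\ne0$. In both cases $\{S:w\in R_S\}$ is clopen.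
\end{proof}

\section{Coding a free group action in $\mathbb Z^4$}\label{sec:four}

We now want to reduce $\sim_F$ to $\approx$. There are two obstacles. A point of $\mathcal P(F)^{\mathbb N}$ is a sequence of sets, while $S$ is one set. And $GL_n(\mathbb Z)$ is much larger than a free subgroup $F$, so it may identify codes that $F$ does not identify. Divisibility removes the first obstacle and gives room to remove the second.

A vector in $A=\mathbb Z^n$ is \emph{primitive} if its entries have greatest common divisor $1$, equivalently if it lies in no $mA$ with $m\ge2$. Let $A_1$ be the set of primitive vectors; it is preserved by $GL_n(\mathbb Z)$. Every nonzero vector is $mv$ for a unique $m\in\mathbb N$ and $v\in A_1$. Hence a set $S\in\Sigma_n$ is the same thing as the sequence of its \emph{layers}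
\[
S^{(m)}=\{v\in A_1: mv\in S\},\qquad m\in\mathbb N,
\]
which can be arbitrary symmetric subsets of $A_1$, and for $\varphi\in GL_n(\mathbb Z)$
\begin{equation}\label{eq:layers}
\varphi(S)=S'\iff\varphi\bigl(S^{(m)}\bigr)=S'^{(m)}\text{ for all }m .
\end{equation}
We use some layers as \emph{markers}, the same for all codes. By \eqref{eq:layers} a matrix relating two codes must preserve every marker, and we choose the markers so that only $\pm F$ does. The sign cannot be avoided and does no harm, since $-I$ fixes every symmetric set. The other layers carry the sets $\xi_i$.

The free group comes from Sanov's theorem: the matrices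
\[
\sigma=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad\tau=\begin{pmatrix}1&0\\2&1\end{pmatrix}
\]
freely generate a free group $\Pi$, and $\Pi$ consists of the matrices in $SL_2(\mathbb Z)$ with even off-diagonal entries and diagonal entries congruent to $1$ modulo $4$. In this section only freeness is used. Let $F=[\Pi,\Pi]$. It is free, as a subgroup of a free group, and of countably infinite rank, since its abelianization is $\mathbb Z[\mathbb Z^2]$ (Lemma~\ref{lem:grid}, whose proof is independent of this section). A free group is torsion-free, so $-I\notin F$ and therefore $F\cap -F=\emptyset$.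

The reason for $n=4$ is that $\mathbb Z^4$ can be identified with the additive group $M_2(\mathbb Z)$, which \emph{contains} $F$, and left multiplication by $F$ on it extends the action of $F$ on itself. A matrix of determinant $1$ is primitive, because the square of the common divisor of the entries divides the determinant. So $F\cup-F\subseteq A_1$. Write a matrix as the pair $(u\,|\,v)$ of its columns and let
\[
L_1=\{(u\,|\,0)\},\qquad L_2=\{(0\,|\,u)\},\qquad L_3=\{(u\,|\,u)\}\qquad(u\in\mathbb Z^2).
\]
For $\xi\in\mathcal P(F)^{\mathbb N}$ let $S_\xi\in\Sigma_4$ have the layers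
\[
S_\xi^{(j)}=L_j\cap A_1\ \ (j=1,2,3),\qquad S_\xi^{(4)}=F\cup-F,\qquad S_\xi^{(4+i)}=\xi_i\cup-\xi_i\ \ (i\in\mathbb N).
\]

\begin{proposition}\label{prop:four}
The map $\xi\mapsto S_\xi$ is continuous, and $S_\xi\approx S_\eta$ if and only if $\xi\sim_F\eta$.
\end{proposition}

\begin{proof}
Whether a given vector lies in $S_\xi$ is either independent of $\xi$ or equivalent to a condition $f\in\xi_i$ for one pair $(f,i)$, which gives continuity.

Let $f\in F$ with $f\xi_i=\eta_i$ for all $i$. Left multiplication $(u\,|\,v)\mapsto(fu\,|\,fv)$ is an automorphism of $M_2(\mathbb Z)$. It preserves $L_1,L_2,L_3$ and $F\cup-F$, and it maps $\xi_i\cup-\xi_i$ onto $\eta_i\cup-\eta_i$. So $S_\xi\approx S_\eta$ by \eqref{eq:layers}.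

Conversely, let $\varphi\in GL_4(\mathbb Z)$ with $\varphi(S_\xi)=S_\eta$. For $j=1,2,3$, the map $\varphi$ preserves $L_j\cap A_1$, which contains a basis of $L_j$, so $\varphi(L_j)=L_j$. Since $M_2(\mathbb Z)=L_1\oplus L_2$, there are $\alpha,\alpha'\in GL_2(\mathbb Z)$ with $\varphi(u\,|\,v)=(\alpha u\,|\,\alpha'v)$. Since $(\alpha u\,|\,\alpha'u)\in L_3$ for all $u$, we get $\alpha=\alpha'$, and $\varphi$ is left multiplication by $\alpha$. The fourth layer contains $I$, so $\alpha=\alpha I\in F\cup-F$, say $\alpha=\pm f$ with $f\in F$. The remaining layers are symmetric, so they give $f\xi_i\cup-f\xi_i=\eta_i\cup-\eta_i$. Here $f\xi_i$ and $\eta_i$ lie in $F$, while their negatives lie in $-F$, which is disjoint from $F$. Intersecting with $F$ gives $f\xi_i=\eta_i$ for all $i$.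
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $n=4$ and the group $G$ of Section~\ref{sec:groups} with its five generators. By Lemma~\ref{lem:cont} and Propositions~\ref{prop:GS} and~\ref{prop:four}, the map $\xi\mapsto R_{S_\xi}$ is continuous with values in $\mathcal S_3$, and
\[
R_{S_\xi}\cong R_{S_\eta}\iff G_{S_\xi}\cong G_{S_\eta}\iff S_\xi\approx S_\eta\iff\xi\sim_F\eta .
\]
Composing with the reductions of Lemma~\ref{lem:shift}, we reduce every countable Borel equivalence relation to $\cong$ on $\mathcal S_3$. Each value $G_S$ is a $5$-generator group with the normal subgroup $N/C_S$, which has quotient $\mathbb Z^4$ and exponent $3$, and whose derived subgroup $C/C_S$ is central in $G_S$; in particular $N/C_S$ is nilpotent of class at most $2$.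
\end{proof}

\section{The free center-by-metabelian group of rank two}\label{sec:free}

For Theorem~\ref{thm:B} we need a torsion-free group of difference type on two generators. Without torsion, $N$ must be recognized in another way, and the natural candidate is $N=G'$. Then $G/G'=A$, and two generators allow at most $A=\mathbb Z^2$. Such a group need not be built by hand. Let $L$ be free on $s,t$, let $A=L/L'=\mathbb Z^2$ with $s,t$ mapping to the standard basis, let $\kappa=[s,t]$, and let
\[
H=L/[L'',L].
\]
We show that $H$ is of difference type over $(\mathbb Z^2,\mathbb Z)$ with $N=H'=L'/[L'',L]$ and $C=H''=L''/[L'',L]$. The group $L$ acts on $L'/L''$ by conjugation, $L'$ acts trivially, and so $L'/L''$ is a $\mathbb Z[A]$-module. Rank two is special because this module is free of rank one.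

\begin{lemma}\label{lem:grid}
The $\mathbb Z[A]$-module $L'/L''$ is free of rank $1$ on the class of $\kappa$.
\end{lemma}

\begin{proof}
View $L$ as the fundamental group of a wedge of two circles. The covering corresponding to $L'$ is the unit grid $\Omega\subseteq\mathbb R^2$ with vertex set $\mathbb Z^2$, horizontal edges labeled $s$ and vertical edges labeled $t$. Thus $L'=\pi_1(\Omega,0)$ and $L'/L''=H_1(\Omega)$; an element of $L'$ goes to the class of the closed path that it spells from $0$. If $l\in L$ has image $a$ and $g\in L'$, then $lgl^{-1}$ spells a path from $0$ to $a$, the loop of $g$ translated by $a$, and the first path backward. So conjugation by $l$ acts on $H_1(\Omega)$ as translation by $a$.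

Let $\mathcal C_2\to\mathcal C_1\to\mathcal C_0$ be the cellular chain complex of $\mathbb R^2$ with the unit squares as $2$-cells. As $\Omega$ is the $1$-skeleton, $H_1(\Omega)=\ker\partial_1$. As $H_2(\mathbb R^2)=H_1(\mathbb R^2)=0$, the map $\partial_2\colon\mathcal C_2\to\ker\partial_1$ is an isomorphism, and it commutes with translations. The squares $a+[0,1]^2$ form a basis of $\mathcal C_2$ that $A$ permutes freely and transitively, and $\kappa=sts^{-1}t^{-1}$ spells the boundary of $[0,1]^2$.
\end{proof}

We identify $L'/L''$ with $\mathbb Z[A]$ by sending $\kappa$ to $e_0$; then (D2) holds by the definition of the module structure. For the next layer we use the Magnus--Witt theorem in degree two: if $\Phi$ is a free group, then $[g,h]\mapsto\bar g\wedge\bar h$ defines an isomorphism $\Phi'/[\Phi',\Phi]\cong\bigwedge^2_{\mathbb Z}(\Phi/\Phi')$.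

\begin{lemma}\label{lem:H}
There is an isomorphism $L''/[L'',L]\cong C(\mathbb Z^2,\mathbb Z)$ that sends the class of $[g,h]$ to $\beta(x,y)$ whenever $g,h\in L'$ have images $x,y\in\mathbb Z[A]$. With it, $H$ is of difference type over $(\mathbb Z^2,\mathbb Z)$ with $N=H'$ and $C=H''$.
\end{lemma}

\begin{proof}
The group $L'$ is free, so the Magnus--Witt theorem gives $L''/[L'',L']\cong V:=\bigwedge^2\mathbb Z[A]$. If $l\in L$ has image $a$, then $l[g,h]l^{-1}=[lgl^{-1},lhl^{-1}]$, so conjugation by $l$ corresponds to the map $a\cdot(x\wedge y)=e_ax\wedge e_ay$. The subgroup $[L'',L]$ contains $[L'',L']$ and is generated by the elements $(lwl^{-1})w^{-1}$ with $l\in L$, $w\in L''$. Hence $L''/[L'',L]$ is the group of coinvariants $V_A$, the quotient of $V$ by the subgroup generated by all $a\cdot\omega-\omega$.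

By \eqref{eq:beta}, $\beta$ is alternating and translation invariant, so $x\wedge y\mapsto\beta(x,y)$ defines a homomorphism $V_A\to C(\mathbb Z^2,\mathbb Z)$. In the other direction send $c_d$ to the class $[e_0\wedge e_d]$. This respects the relations, since $e_0\wedge e_0=0$ and, translating by $d$, $[e_0\wedge e_{-d}]=[e_d\wedge e_0]=-[e_0\wedge e_d]$. The two maps are mutually inverse on generators: $c_d\mapsto[e_0\wedge e_d]\mapsto c_d$, and $[e_a\wedge e_{a'}]\mapsto c_{a'-a}\mapsto[e_0\wedge e_{a'-a}]=[e_a\wedge e_{a'}]$. This gives the isomorphism and (D3). Property (D1) holds by the definition of $H$, and $H/H'=A$, $H'/H''=L'/L''=\mathbb Z[A]$.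
\end{proof}

Concretely, $c_d$ is the class of $[\kappa,l\kappa l^{-1}]$ for any $l\in L$ with image $d$: the conjugates of $\kappa$ play the role of the elements $b_a$. For $S\in\Sigma_2$ put $H_S=H/C_S$.

\begin{proposition}\label{prop:HS}
Each $H_S$ is a $2$-generator, torsion-free, center-by-metabelian group of the form $L/W$ with $[L'',L]\le W\le L''$, and $H_S''=C/C_S$. For $S,S'\in\Sigma_2$ we have $H_S\cong H_{S'}$ if and only if $S\approx S'$.
\end{proposition}

\begin{proof}
Take for $W$ the preimage of $C_S$ in $L$. The derived subgroups of $H_S$ are the images of those of $H$, so $H_S'=N/C_S$ and $H_S''=C/C_S$, which is central. The factors $H_S/H_S'=\mathbb Z^2$, $H_S'/H_S''=\mathbb Z[A]$ and $C/C_S$ are free abelian, and an extension of torsion-free groups is torsion-free.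

An isomorphism $H_S\to H_{S'}$ maps the derived subgroup $N/C_S$ onto $N/C_{S'}$, so $S\approx S'$ by Proposition~\ref{prop:recover}. Conversely, let $\varphi\in GL_2(\mathbb Z)$ with $\varphi(S)=S'$. By Nielsen's theorem $\operatorname{Aut}(L)\to GL_2(\mathbb Z)$ is onto, so $\varphi$ lifts to an automorphism of $L$. The subgroup $[L'',L]$ is characteristic, so the lift induces an automorphism $\theta$ of $H$, which induces $\varphi$ on $A$. We need not compute $\theta$ on $C$ directly: Proposition~\ref{prop:recover}, applied with the empty set on both sides, gives $\theta(c_d)=c_{\varphi(d)}$. Hence $\theta(C_S)=C_{S'}$ and $H_S\cong H_{S'}$.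
\end{proof}

\section{Coding a free group action in $\mathbb Z^2$}\label{sec:two}

A symmetric set of primitive vectors in $\mathbb Z^2$ is a subset of the set $P$ of primitive vectors modulo $\pm1$. We identify $P$ with $\mathbb Q\cup\{\infty\}$ by $[(p,q)]\mapsto p/q$, so that $\infty=[(1,0)]$ and $0=[(0,1)]$. The group $\Gamma=PGL_2(\mathbb Z)=GL_2(\mathbb Z)/\{\pm I\}$ acts on $P$ by fractional linear maps, and transitively, because every primitive vector is the first column of a matrix in $SL_2(\mathbb Z)$. By \eqref{eq:layers}, the relation $\approx$ on $\Sigma_2$ is the orbit relation of $\Gamma$ on sequences of subsets of $P$.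

Now $P$ does not contain a free group, so we want a free subgroup $\Lambda\le\Gamma$ of infinite rank with two properties. It should act freely on $P$, so that an orbit is a copy of $\Lambda$ on which subsets of $\Lambda$ can be written. And it should be the exact stabilizer of a sequence of markers. A marker must be $\Lambda$-invariant, hence a union of orbits, so the best we can do is to mark every orbit; we then need every element of $\Gamma$ that preserves all $\Lambda$-orbits to lie in $\Lambda$.

Let $\Gamma(2)$ be the kernel of $SL_2(\mathbb Z)\to SL_2(\mathbb F_2)$, a normal subgroup of $GL_2(\mathbb Z)$, and let $\Delta$ be its image in $\Gamma$, a normal subgroup. A matrix in $\Gamma(2)$ has odd diagonal entries $a,d$ and even off-diagonal entries, so $ad\equiv1$ and therefore $a\equiv d$ modulo $4$. By Sanov's description of $\Pi$, exactly one of $\pm\mu$ lies in $\Pi$ for each $\mu\in\Gamma(2)$. Thus $\Pi$ maps isomorphically onto $\Delta$, and $\Delta$ is free on (the images of) $\sigma$ and $\tau$. A matrix in $\Gamma(2)$ fixing $\infty$ is upper triangular with equal diagonal entries $\pm1$ and even corner, and a matrix fixing $0$ is lower triangular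 of the same kind. So the stabilizers are
\[
\Delta_\infty=\langle\sigma\rangle,\qquad\Delta_0=\langle\tau\rangle .
\]

\begin{remark}\label{rem:delta}
The group $\Delta$ has neither property. It does not act freely, since $\sigma$ fixes $\infty$. Its orbits on $P$ are the classes of primitive vectors modulo $2$: if $v\equiv v'$, choose $\gamma,\gamma'\in SL_2(\mathbb Z)$ with first columns $v,v'$; after adding, if necessary, the first column of $\gamma'$ to the second, $\gamma\equiv\gamma'$ modulo $2$, and $\gamma'\gamma^{-1}\in\Gamma(2)$ maps $v$ to $v'$. Hence $z\mapsto-z$, whose matrix is congruent to $I$ modulo $2$ and has determinant $-1$, preserves every $\Delta$-orbit without lying in $\Delta$.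
\end{remark}

Passing to the commutator subgroup repairs both defects. Let $\Lambda=[\Delta,\Delta]$. It is the isomorphic image of the group $F$ of Section~\ref{sec:four}, so it is free of countably infinite rank. It is characteristic in $\Delta$, hence normal in $\Gamma$, and $\Delta/\Lambda\cong\mathbb Z^2$ with basis $\bar\sigma,\bar\tau$.

\begin{lemma}\label{lem:Lambda}
\begin{enumerate}
\item[(i)] $\Lambda$ acts freely on $P$.
\item[(ii)] If $g\in\Gamma$ maps every $\Lambda$-orbit on $P$ to itself, then $g\in\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\Lambda_\infty=\Lambda\cap\langle\sigma\rangle=1$ because $\bar\sigma$ has infinite order in $\Delta/\Lambda$. Every point of $P$ is $\gamma\infty$ with $\gamma\in\Gamma$, and $\Lambda_{\gamma\infty}=\gamma\Lambda_\infty\gamma^{-1}=1$ by normality of $\Lambda$.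

(ii) As $\Lambda$ is normal, $\Gamma$ permutes the $\Lambda$-orbits. Let $K$ be the kernel of this action, a normal subgroup of $\Gamma$ containing $\Lambda$. We must show $K=\Lambda$. It is enough to show $K_\infty=1$: if $g\in K$, then $g\infty=\lambda\infty$ for some $\lambda\in\Lambda$, so $\lambda^{-1}g\in K_\infty$. We first control the part of $K$ inside $\Delta$, where the abelianization is available.

\emph{Step 1: $K\cap\Delta=\Lambda$.} Let $g\in K\cap\Delta$. Choose $\lambda\in\Lambda$ with $g\infty=\lambda\infty$. Then $\lambda^{-1}g\in\Delta_\infty=\langle\sigma\rangle$, so the image $\bar g\in\Delta/\Lambda$ lies in $\langle\bar\sigma\rangle$. Choose $\lambda'\in\Lambda$ with $g0=\lambda'0$. Then $\lambda'^{-1}g\in\Delta_0=\langle\tau\rangle$, so $\bar g\in\langle\bar\tau\rangle$. Since $\langle\bar\sigma\rangle\cap\langle\bar\tau\rangle$ is trivial, $g\in\Lambda$.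

\emph{Step 2: $K_\infty=1$.} The elements of $\Gamma_\infty$ are represented by upper triangular matrices with diagonal entries $\pm1$, so they are the maps $z\mapsto z+m$ and $z\mapsto-z+m$ with $m\in\mathbb Z$. If $z\mapsto z+m$ lies in $K$, its square $z\mapsto z+2m$, which is $\sigma^m$, lies in $K\cap\Delta=\Lambda$ and fixes $\infty$, so $m=0$ by (i). Suppose $r\colon z\mapsto-z+m$ lies in $K$, and let $U\colon z\mapsto z+1$. By normality $K$ contains $UrU^{-1}\colon z\mapsto-(z-1)+m+1=-z+m+2$, and hence $(UrU^{-1})r\colon z\mapsto z+2$. This is a nontrivial translation in $K$, which we have just excluded.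
\end{proof}

Let $(O_j)_{j\in\mathbb N}$ list the $\Lambda$-orbits on $P$, with repetitions if necessary. For $\xi\in\mathcal P(\Lambda)^{\mathbb N}$ let $S_\xi\in\Sigma_2$ be the set whose layers, viewed as subsets of $P$, are
\[
S_\xi^{(1)}=\emptyset,\qquad S_\xi^{(2j)}=O_j,\qquad S_\xi^{(2j+1)}=\xi_j\infty=\{\lambda\infty:\lambda\in\xi_j\}\qquad(j\in\mathbb N).
\]

\begin{proposition}\label{prop:two}
The map $\xi\mapsto S_\xi$ is continuous, and $S_\xi\approx S_\eta$ if and only if $\xi\sim_\Lambda\eta$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Lambda}(i), $\lambda\mapsto\lambda\infty$ is injective on $\Lambda$. So a point of $P$ either lies in no set $\xi_j\infty$ or equals $\lambda\infty$ for a unique $\lambda$, in which case it lies in $\xi_j\infty$ if and only if $\lambda\in\xi_j$. This gives continuity.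

Let $\varphi\in GL_2(\mathbb Z)$ have image $g\in\Gamma$. By \eqref{eq:layers}, $\varphi(S_\xi)=S_\eta$ if and only if $gO_j=O_j$ and $g\xi_j\infty=\eta_j\infty$ for all $j$. The first family of conditions holds if and only if $g\in\Lambda$, by Lemma~\ref{lem:Lambda}(ii). For $g\in\Lambda$ the sets $g\xi_j$ and $\eta_j$ are subsets of $\Lambda$, so by injectivity the second family says $g\xi_j=\eta_j$ for all $j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Apply Lemma~\ref{lem:cont} to $H$ with the generators $s,t$. By Propositions~\ref{prop:HS} and~\ref{prop:two}, $\xi\mapsto R_{S_\xi}$ is a continuous reduction of $\sim_\Lambda$ to $\cong$, and Lemma~\ref{lem:shift} applies to $\Lambda$. The values are the groups $H_{S_\xi}$, which by Proposition~\ref{prop:HS} have all the required properties except possibly that of having derived length exactly $3$. The first layer of $S_\xi$ is empty, so $(1,0)\notin S_\xi$, and $c_{(1,0)}\notin C_{S_\xi}$ by \eqref{eq:membership}. Hence $H_{S_\xi}''=C/C_{S_\xi}$ is nontrivial.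
\end{proof}

\begin{remark}
Proposition~\ref{prop:GS} holds for every $n$, so it can be combined with Proposition~\ref{prop:two} as well; this gives groups as in Theorem~\ref{thm:A} with three generators and $G/N\cong\mathbb Z^2$. The route through $\mathbb Z^4$ is shorter and uses only the freeness of $\Pi$.
\end{remark}

\section{Metabelian groups}\label{sec:sharp}

A group satisfies the \emph{maximal condition on normal subgroups} if every ascending chain of normal subgroups is eventually constant; equivalently, every normal subgroup is the normal closure of a finite set. The groups $G$ and $H$ fail it, since $C$ is central and not finitely generated, and this failure is what produced the families $G_S$ and $H_S$. In derived length two it cannot occur: by Hall's theorem \cite{hall}, finitely generated metabelian groups satisfy the maximal condition on normal subgroups.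

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $n\ge3$ the inclusion $\mathcal S_3\subseteq\mathcal S_n$ is a Borel reduction, so $\cong$ on $\mathcal S_n$ is universal by Theorem~\ref{thm:A}.

Let $n\le2$, so that $\mathcal S_n\subseteq\mathcal S_2$. An $r$-generator metabelian group is a quotient of the free metabelian group $F_r/F_r''$, where $F_r$ is free of rank $r$. By Hall's theorem applied to $F_r/F_r''$, the kernel is the normal closure of a finite subset of this countable group. There are countably many choices of $r$ and of the finite subset, so $\cong$ has countably many classes on $\mathcal S_2$. Equality on $2^{\mathbb N}$ is a countable Borel equivalence relation with uncountably many classes, and a reduction is injective on classes, so it does not reduce to $\cong$ on $\mathcal S_n$. A $1$-generator group is cyclic and hence lies in $\mathcal S_1$, so the same count shows that isomorphism is not universal on $1$-generator groups.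
\end{proof}

\begin{thebibliography}{9}

\bibitem{hall}
P.~Hall, \emph{Finiteness conditions for soluble groups}, Proc. London Math. Soc. (1954).

\bibitem{weak}
\emph{Isomorphism of finitely generated solvable groups is weakly universal},
\texttt{http://math.caltech.edu:80/\~{}jaywill/WeaklyUniversalFGSolvable.pdf}

\end{thebibliography}
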